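\title{Polynomially bounded profiles of relational structures with finite kernel are asymptotically polynomial}

\begin{abstract}
The profile $\varphi_R(n)$ of a relational structure $R$ counts the isomorphism types of its induced substructures on $n$ points. We prove that if $R$ lives on a countably infinite set, has finite kernel, and $\varphi_R$ is bounded above by a polynomial, then $\varphi_R(n)\sim cn^k$ for some $c>0$ and $k\in\mathbb N$; the signature is arbitrary. The proof passes to a homogeneous blow-up of $R$, builds on an algebra of invariant functions a valuation with values in a free commutative monoid, and counts lattice points in the dilates of a convex body. Nonempty kernels are handled by Noetherian induction over hereditary classes. We also obtain the same asymptotics for hereditary subclasses of the age, a trichotomy for the growth of profiles with finite kernel, an interpretation of $c$ and $k$ when the kernel is empty, and an example showing that finiteness of the kernel is needed.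
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{relational structure} $R=(\Omega,(\rho_i)_{i\in I})$ is a set $\Omega$ with a family of relations $\rho_i\subseteq\Omega^{n_i}$. The family of arities $(n_i)_{i\in I}$ is the \emph{signature} of $R$; it is \emph{bounded} if $\sup_i n_i<\infty$. For $A\subseteq\Omega$, the induced substructure $R|_A$ is $A$ with the relations $\rho_i\cap A^{n_i}$. An \emph{embedding} of one structure into another of the same signature is an isomorphism onto an induced substructure, and a \emph{type} is an isomorphism class of finite structures. The \emph{age} of $R$ is the class of types of the $R|_A$ with $A\subseteq\Omega$ finite. The \emph{profile} of $R$ is the function $\varphi_R:\mathbb N\to\mathbb N\cup\{\infty\}$ whose value at $n$ is the number of types of size $n$ in the age. The \emph{kernel} $\ker R$ is the set of $a\in\Omega$ such that the age of $R|_{\Omega\setminus\{a\}}$ differs from (hence is strictly smaller than) the age of $R$.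

The profile measures how many finite patterns $R$ displays. The kernel collects the irreplaceable points: $a\in\ker R$ exactly when some finite pattern occurs in $R$ only on sets that pass through $a$.

\begin{example}\label{ex:basic}
\begin{enumerate}
\item[(a)] Split $\Omega$ into $k+1$ infinite parts, each named by a unary relation. A type of size $n$ is a vector $(n_0,\dots,n_k)\in\mathbb N^{k+1}$ with sum $n$, so $\varphi_R(n)=\binom{n+k}{k}\sim n^k/k!$.
\item[(b)] Let $R$ be an equivalence relation with two infinite classes. A type of size $n$ is an unordered pair $\{a,b\}$ with $a+b=n$, so $\varphi_R(n)=\lfloor n/2\rfloor+1$.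
\item[(c)] Let $R$ be the graph formed by infinitely many disjoint edges. A type of size $n$ is given by its number $j\le n/2$ of edges, so again $\varphi_R(n)=\lfloor n/2\rfloor+1$.
\item[(d)] Let $R$ be the graph formed by a vertex $a$, infinitely many leaves joined to $a$, and infinitely many isolated vertices. A type of size $n\ge1$ is given by its number $j\le n-1$ of edges, so $\varphi_R(n)=n$.
\end{enumerate}
In (a)--(c) every type still occurs after one point is deleted, so the kernel is empty. In (d) deleting a leaf or an isolated vertex gives an isomorphic graph, while deleting $a$ destroys all edges; thus $\ker R=\{a\}$, and the profile of $R|_{\Omega\setminus\{a\}}$ is constantly $1$. A finite kernel can therefore change the order of growth.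
\end{example}

A theorem of Pouzet says the following. Let $R$ be a relational structure on a countably infinite set, with bounded signature or finite kernel. If $\varphi_R$ is bounded above by a polynomial, then there are $k\in\mathbb N$ and $a,b>0$ with $an^k\le\varphi_R(n)\le bn^k$ for all large $n$. These bounds leave room for $\varphi_R(n)/n^k$ to oscillate, and the following question, posed in \cite{source}, asks whether it can. We write $f(n)\sim g(n)$ for $f(n)/g(n)\to1$.

\begin{quote}
\textbf{Question.} Let $R$ be a relational structure on a countably infinite set, with finite kernel, whose profile is bounded above by a polynomial. Is $\varphi_R(n)\sim cn^k$ for some $c>0$ and $k\in\mathbb N$?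
\end{quote}

(In \cite{source} the condition reads $c\ge0$; since $\Omega$ is infinite, $\varphi_R(n)\ge1$ for all $n$, so $c=0$ cannot occur.) In general the question has been open, with only particular cases known to be settled. Examples \ref{ex:basic}(b) and (c) show that $\varphi_R$ need not agree with a polynomial for large $n$, so that equivalence is the right thing to ask for. They also suggest the answer. In (a)--(c) the types of size $n$ are the lattice points in the $n$-th dilate of a fixed polytope, and such a count is asymptotic to a volume times a power of $n$. We show that this picture is always correct, with a convex body in place of the polytope.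

\begin{theorem}\label{thm:main}
Let $R$ be a relational structure on a countably infinite set, with finite kernel and with profile bounded above by a polynomial. Then $\varphi_R(n)\sim cn^k$ for some real $c>0$ and some $k\in\mathbb N$.
\end{theorem}

The signature may be infinite and unbounded, and the proof does not use Pouzet's theorem. To state the complements we need some vocabulary. For types $T,U$ write $T\le U$ if $T$ embeds in $U$. A class $\mathcal D$ of types is \emph{hereditary} if it is closed downward under $\le$, and $\varphi_{\mathcal D}(n)$ denotes the number of members of size $n$ of any class $\mathcal D$. When $\varphi_R$ is finite-valued, let $\mathcal A_n$ be the space of functions $f$ from $n$-subsets of $\Omega$ to $\mathbb Q$ such that $f(X)$ depends only on the type of $R|_X$; thus $\dim\mathcal A_n=\varphi_R(n)$. For $f\in\mathcal A_m$ and $g\in\mathcal A_n$ put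
\begin{equation}\label{eq:product}
(fg)(X)=\sum_{Z\subseteq X,\ |Z|=m}f(Z)\,g(X\setminus Z)\qquad(|X|=m+n).
\end{equation}
The graded algebra $\bigoplus_n\mathcal A_n$ is the \emph{age algebra} of $R$. In the basis of indicator functions of types, its structure constants are the numbers of ways to split a set of type $T$ into a set of type $T_1$ and a set of type $T_2$; so the algebra depends only on the age.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] Under the hypotheses of Theorem~\ref{thm:main}, for every hereditary subclass $\mathcal D$ of the age of $R$, either $\varphi_{\mathcal D}(n)=0$ for all large $n$, or $\varphi_{\mathcal D}(n)\sim c_{\mathcal D}n^{k_{\mathcal D}}$ with $c_{\mathcal D}>0$ and $k_{\mathcal D}\in\mathbb N$.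
\item[(b)] Let $R$ be a relational structure on a countably infinite set with finite kernel. Exactly one of the following holds: $\varphi_R(n)=\infty$ for all large $n$; or $\varphi_R$ is finite-valued and $\varphi_R(n)/n^j\to\infty$ for every $j$; or $\varphi_R(n)\sim cn^k$ with $c>0$ and $k\in\mathbb N$. Hence in Theorem~\ref{thm:main} a polynomial bound along a single infinite sequence of integers $n$ suffices.
\item[(c)] If moreover $\ker R=\emptyset$ and $\varphi_R(n)\sim cn^k$, then the age algebra of $R$ is an integral domain of transcendence degree $k+1$ over $\mathbb Q$; the constant $c$ is the normalized volume of the compact convex body $\Delta$ constructed in Section~\ref{sec:count}; and $\varphi_{\mathcal D}(n)=o(n^k)$ for every proper hereditary subclass $\mathcal D$ of the age.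
\item[(d)] Finiteness of the kernel cannot be dropped from Theorem~\ref{thm:main}, even if one assumes $an\le\varphi_R(n)\le bn$ for all $n\ge1$ with $a,b>0$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:examples} proves (d), works out the method by hand for Examples \ref{ex:basic}(b) and (c), and ends with the plan of the general proof.

\medskip\noindent\textbf{Conventions.} $\mathbb N=\{0,1,2,\dots\}$, $\mathbb N^*=\{1,2,\dots\}$, $[m]=\{1,\dots,m\}$. A \emph{local isomorphism} of $R$ is an injection $g:A\to\Omega$, with $A\subseteq\Omega$ finite, that is an isomorphism from $R|_A$ onto $R|_{g(A)}$. Restrictions and composites of local isomorphisms are local isomorphisms. If $\Omega$ is infinite and $\varphi_R(n_0)=\infty$, then $\varphi_R(n)=\infty$ for all $n\ge n_0$: each type of size $n_0$ in the age extends to one of size $n$, and a type of size $n$ contains only finitely many types of size $n_0$.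

\section{Examples and plan of the proof}\label{sec:examples}

\subsection{Oscillation when the kernel is infinite}\label{sec:infinite}

If every point is irreplaceable, new types can be switched on at prescribed sizes, and the profile can be made to wander.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
Let $I\subseteq\mathbb N^*$ be infinite. On $\Omega=\mathbb N$ take, for each $i\in I$, the $i$-ary relation $\rho_i=\{(0,1,\dots,i-1)\}$ consisting of a single tuple. For finite $A\subseteq\Omega$ let $z(A)$ be the largest $z\in I\cup\{0\}$ with $\{0,\dots,z-1\}\subseteq A$. The relations that are nonempty on $A$ are the $\rho_i$ with $i\in I$ and $i\le z(A)$. Hence the type of $R|_A$ determines the pair $(|A|,z(A))$. Conversely, if $A$ and $A'$ have the same pair $(n,z)$, any bijection $A\to A'$ fixing $0,\dots,z-1$ is an isomorphism. Every $z\in I\cup\{0\}$ with $z\le n$ occurs for some $n$-set: take $\{0,\dots,z-1\}$ and $n-z$ elements larger than $z$. Therefore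
\[
\varphi_R(n)=1+|I\cap[1,n]|\le n+1 .
\]
Deleting a point $a$ makes $\rho_i$ empty for every $i\in I$ with $i>a$, and such $i$ exist; so $\ker R=\Omega$ is infinite.

Let $I$ be the set of integers in $\bigcup_{i\ge0}[4^i,2\cdot4^i)$. If $4^i\le n<4^{i+1}$, then $\varphi_R(n)\ge1+\sum_{j<i}4^j=1+(4^i-1)/3\ge4^i/3\ge n/12$. So $n/12\le\varphi_R(n)\le 2n$ for all $n\ge1$, and $\varphi_R(n)\sim cn^k$ would force $k=1$. But $\varphi_R(2\cdot4^i)=1+(4^{i+1}-1)/3$ and $\varphi_R(4^i)=2+(4^i-1)/3$, so $\varphi_R(n)/n\to\frac23$ along $n=2\cdot4^i$ and $\varphi_R(n)/n\to\frac13$ along $n=4^i$.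
\end{proof}

The choice $I=\{2^i:i\ge0\}$ gives $\varphi_R(n)=\lfloor\log_2n\rfloor+2$ for $n\ge1$, which is not even of exact polynomial order.

\subsection{Two model computations}\label{sec:model}

When the kernel is empty, finite patterns can be placed far apart from each other, and the product \eqref{eq:product} records all ways of putting two patterns side by side. The idea is to attach to each nonzero $f\in\mathcal A_n$ an exponent vector $\nu(f)$, additive under products and taking exactly $\dim\mathcal A_n$ values on $\mathcal A_n\setminus0$. Then $\varphi_R(n)$ counts the elements of degree $n$ in an additive monoid of lattice points.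

\medskip\noindent\emph{Two equivalence classes.} Realize Example~\ref{ex:basic}(b) on $\{u,v\}\times\mathbb N^*$ with classes $\{u\}\times\mathbb N^*$ and $\{v\}\times\mathbb N^*$. An element $f\in\mathcal A_n$ is a function $f(a,b)=f(b,a)$ of the numbers $a+b=n$ of points in the two classes, and \eqref{eq:product} reads
\[
(fg)(a,b)=\sum_{a',b'}\binom a{a'}\binom b{b'}f(a',b')\,g(a-a',b-b').
\]
Dividing by $a!\,b!$ shows that $f\mapsto\tilde f=\sum_{a,b}f(a,b)\frac{x^ay^b}{a!\,b!}$ is multiplicative; it identifies the age algebra with the symmetric polynomials in $x,y$. Let $\nu(f)$ be the exponent of the lexicographically largest monomial of $\tilde f$. Then $\nu(fg)=\nu(f)+\nu(g)$, and the values of $\nu$ on $\mathcal A_n\setminus 0$ are the pairs $(a,b)$ with $a\ge b$ and $a+b=n$. These are the lattice points on the $n$-th dilate of the segment from $(1,0)$ to $(\frac12,\frac12)$. Consecutive lattice points differ by $(-1,1)$, and in this unit the segment has length $\frac12$. Hence $\varphi_R(n)\sim n/2$.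

\medskip\noindent\emph{Disjoint edges.} Realize Example~\ref{ex:basic}(c) on $\{u,v\}\times\mathbb N^*$ with edges $\{(u,i),(v,i)\}$; call $i$ the \emph{level} of $(u,i)$ and $(v,i)$. A new phenomenon appears: the two parts $Z$ and $X\setminus Z$ in \eqref{eq:product} may share a level. If $p,e,\bar e$ are the indicator functions of a point, an edge and a non-edge, then $p^2=2\bar e+2e$, and the term $2e$ comes from splitting an edge. The remedy is to look only at sets that are spread over as many levels as possible. An $n$-set with $j$ edges meets $n-j$ levels. For $0\ne f\in\mathcal A_m$ let $j(f)$ be the least number of edges of a set on which $f$ does not vanish, and $f_0\neq0$ the value of $f$ there; define $j(g),g_0$ likewise for $0\ne g\in\mathcal A_n$. A nonzero term $f(Z)g(X\setminus Z)$ requires that $X$ have at least $j=j(f)+j(g)$ edges. If $X$ has exactly $j$ edges, then no edge is split, $Z$ consists of $j(f)$ edges and $m-2j(f)$ isolated points of $X$, and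
\[
(fg)(X)=\binom{j}{j(f)}\binom{m+n-2j}{m-2j(f)}f_0\,g_0\neq0 .
\]
So $\nu(f)=(m-2j(f),j(f))$ is additive. Its values on $\mathcal A_n\setminus0$ are the points $(a,j)\in\mathbb N^2$ with $a+2j=n$, that is, the lattice points on the $n$-th dilate of the segment from $(1,0)$ to $(0,\frac12)$. In the unit $(-2,1)$ this segment has length $\frac12$, and again $\varphi_R(n)\sim n/2$.

\subsection{Plan}

Four difficulties separate these computations from the general case.

First, $R$ does not come arranged in interchangeable levels. Section~\ref{sec:blowup} uses Ramsey's theorem to replace $R$ by a structure $\hat R$ with the same age on $K\cup(\Omega'\times\mathbb N^*)$, where $K=\ker R$ and $\Omega'=\Omega\setminus K$, in which order-preserving moves of levels are local isomorphisms.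

Second, only the order-preserving moves are available, a level carries infinitely many points, and nothing tells us that the monoid of values is finitely generated. Section~\ref{sec:count} treats these three points in an abstract setting: a finite set is encoded by a word, the product of top parts is the shuffle product, the Poincar\'e--Birkhoff--Witt theorem turns shuffles into products of power series, and Khovanskii's argument counts the resulting exponents.

Third, if $a\in\ker R$ and the type of $R|_F$ does not occur in $R|_{\Omega\setminus\{a\}}$, then any two copies of $F$ contain $a$, so the indicator function of this type has square $0$. An additive $\nu$ cannot exist on the age algebra. Section~\ref{sec:anchor} works instead with sets $X\subseteq\Omega'\times\mathbb N^*$ considered together with $K$. This counts asymptotically the types that are large enough to reveal where the kernel sits.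

Fourth, the remaining types form a proper hereditary subclass, which need not be an age. Section~\ref{sec:wqo} shows that the age is well-quasi-ordered and that its infinite directed hereditary subclasses are ages of structures with finite kernel; Section~\ref{sec:induction} then concludes by Noetherian induction. Parts (b) and (c) of Theorem~\ref{thm:compl} are proved in Section~\ref{sec:compl}.

\section{Counting classes of finite subsets of $W\times\mathbb N^*$}\label{sec:count}

The following definition retains what the argument needs from the relation ``$X$ and $Y$ have the same type''.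

\begin{definition}\label{def:layered}
Let $W$ be a nonempty countable set and $E=W\times\mathbb N^*$. The \emph{level} of $(\omega,i)\in E$ is $i$. A \emph{layered equivalence} over $W$ is an equivalence relation $\approx$ on the finite subsets of $E$ such that:
\begin{enumerate}
\item[(L1)] if $X\approx Y$, then $|X|=|Y|$;
\item[(L2)] if $X\approx Y$, there is a bijection $h:X\to Y$ with $Z\approx h(Z)$ for all $Z\subseteq X$;
\item[(L3)] $X\approx(\mathrm{id}\times\theta)(X)$ for every order-preserving injection $\theta$ from the set of levels of $X$ into $\mathbb N^*$;
\item[(L4)] the number $\psi(n)$ of classes of $n$-sets is finite for every $n$.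
\end{enumerate}
\end{definition}

\begin{theorem}\label{thm:count}
Let $\approx$ be a layered equivalence. There is $r\in\mathbb N^*\cup\{\infty\}$ such that:
\begin{enumerate}
\item[(i)] if $r=\infty$, then $\psi(n)/n^j\to\infty$ for every $j$;
\item[(ii)] if $r<\infty$, then $\psi(n)\sim cn^{r-1}$ with $c>0$.
\end{enumerate}
Moreover,
\begin{enumerate}
\item[(iii)] for every finite $Y\subseteq E$ and $n\ge|Y|$, at least $\psi(n-|Y|)$ classes of $n$-sets $X$ have the property that $X\supseteq Z$ for some $Z\approx Y$.
\end{enumerate}
\end{theorem}

The property in (iii) is a property of the class of $X$, by (L2). Part (iii) says that, under polynomial growth, almost every large set contains a copy of any given set.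

\begin{corollary}\label{cor:count}
If $r<\infty$, the number of classes of $n$-sets containing no $Z\approx Y$ is at most $\psi(n)-\psi(n-|Y|)=o(n^{r-1})$.
\end{corollary}

\begin{proof}
The inequality is (iii). By (ii), both $\psi(n)/n^{r-1}$ and $\psi(n-|Y|)/n^{r-1}$ tend to $c$.
\end{proof}

The rest of the section proves Theorem~\ref{thm:count}.

\subsection{Invariant functions as functions on words}

Let $\mathcal A_n$ be the space of $\approx$-invariant functions from $n$-subsets of $E$ to $\mathbb Q$; by (L4), $\dim\mathcal A_n=\psi(n)<\infty$. Define the product of $f\in\mathcal A_m$ and $g\in\mathcal A_n$ by \eqref{eq:product}. If $X\approx Y$ and $h$ is as in (L2), then $f(Z)g(X\setminus Z)=f(h(Z))g(Y\setminus h(Z))$ for each $Z$, so $(fg)(X)=(fg)(Y)$ and $fg\in\mathcal A_{m+n}$. The product is commutative; it is associative because both $(fg)k$ and $f(gk)$ evaluate at $X$ to the sum of $f(Z_1)g(Z_2)k(Z_3)$ over ordered partitions of $X$ into three parts of the right sizes. So $\mathcal A=\bigoplus_n\mathcal A_n$ is a commutative graded algebra with $\mathcal A_0=\mathbb Q$.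

Let $\Sigma$ be the countable set of nonempty finite subsets of $W$. Its members are called \emph{letters}, and a letter $a$ has \emph{weight} $|a|$. If a finite set $X\subseteq E$ meets exactly the levels $i_1<\dots<i_\ell$, its \emph{word} is $w(X)=a_1\cdots a_\ell$ with $a_j=\{\omega:(\omega,i_j)\in X\}$. For instance, $\{(u,2),(u,5),(v,5),(v,9)\}$ has word $\{u\}\{u,v\}\{v\}$. The word has \emph{length} $\ell$ and \emph{weight} $|X|\ge\ell$, the sum of the weights of its letters; the pair (length, weight) is its \emph{bidegree}. Two sets with the same word differ by an order-preserving bijection of levels, so they are equivalent by (L3). Hence $f\in\mathcal A_n$ is a function on the words of weight $n$.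

For $0\ne f\in\mathcal A_n$ let $\ell(f)\le n$ be the maximal length of a word $w$ with $f(w)\neq0$, and let $\operatorname{top}(f)$ be the function on all words that agrees with $f$ on words of bidegree $(\ell(f),n)$ and vanishes elsewhere. For functions $f,g$ on words define the \emph{shuffle product}
\[
(f*g)(w)=\sum_{I\subseteq[\ell]}f(w_I)\,g(w_{[\ell]\setminus I})\qquad(w\text{ of length }\ell),
\]
where $w_I$ is the subword formed by the letters in positions $I$. As in the example of disjoint edges, passing to top parts removes the terms of \eqref{eq:product} in which a level is split.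

\begin{lemma}\label{lem:top}
Let $0\neq f\in\mathcal A_m$ and $0\neq g\in\mathcal A_n$. Then $fg$ vanishes on words of length greater than $\ell(f)+\ell(g)$, and it agrees with $\operatorname{top}(f)*\operatorname{top}(g)$ on words of bidegree $(\ell(f)+\ell(g),m+n)$.
\end{lemma}

\begin{proof}
Let $X$ be an $(m+n)$-set with word $w$ of length $\ell$, and let $Z\subseteq X$. Every level of $X$ is a level of $Z$ or of $X\setminus Z$. So the lengths of $w(Z)$ and $w(X\setminus Z)$ add up to at least $\ell$, with equality if and only if no level meets both parts. A nonzero term $f(Z)g(X\setminus Z)$ requires these lengths to be at most $\ell(f)$ and $\ell(g)$. This is impossible if $\ell>\ell(f)+\ell(g)$. If $\ell=\ell(f)+\ell(g)$, it forces the lengths to be exactly $\ell(f)$ and $\ell(g)$ and no level to be split. Then $Z$ is a union of whole levels of $X$, given by a set $I$ of positions, with $w(Z)=w_I$ and $w(X\setminus Z)=w_{[\ell]\setminus I}$, and the term equals $\operatorname{top}(f)(w_I)\operatorname{top}(g)(w_{[\ell]\setminus I})$. The sets $I$ for which $w_I$ does not have bidegree $(\ell(f),m)$ contribute $0$ to the shuffle product.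
\end{proof}

\subsection{The shuffle product as a product of power series}

If a function on words depends only on the multiplicities of the letters, its exponential generating series in one variable per letter is multiplicative for $*$, as in the example of two classes. In general the order of the letters matters. Take $W=\{u,v\}$, order $E$ by $(u,1)<(v,1)<(u,2)<(v,2)<\cdots$, and call two sets equivalent if the order-preserving bijection between them preserves the first coordinate. Here every function on the $2^n$ words of length $n$ in $\{u\},\{v\}$ is a top part. For $n=2$ there are four words but only three monomials in two variables, so a further variable is needed, and it should detect the difference between $uv$ and $vu$. The free Lie algebra supplies exactly the missing variables.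

Let $\mathbb Q\langle\Sigma\rangle$ be the free associative algebra on $\Sigma$: it has the words as a basis, concatenation as product, and it is bigraded by bidegree. Let $L\subseteq\mathbb Q\langle\Sigma\rangle$ be the Lie subalgebra generated by $\Sigma$ under the commutator $[y,z]=yz-zy$. It is spanned by iterated commutators of letters, which are bihomogeneous, so it has a finite or countably infinite basis $B=\{b_1,b_2,\dots\}$ of bihomogeneous elements; each $b\in B$ has length $\operatorname{len}(b)\ge1$ and weight $\operatorname{wt}(b)\ge1$. Fix such a basis and its enumeration. Let $\mathbb N^{(B)}$ be the monoid of finitely supported exponent vectors $e=(e_1,e_2,\dots)$, put $e!=\prod_ie_i!$, and give $e$ the bidegree $(\operatorname{len}(e),\operatorname{wt}(e))=\bigl(\sum_ie_i\operatorname{len}(b_i),\sum_ie_i\operatorname{wt}(b_i)\bigr)$. A \emph{series of bidegree $(\ell,n)$} is a formal sum $\sum_ec_ex^e$, possibly infinite, over exponents $e$ of bidegree $(\ell,n)$, with $c_e\in\mathbb Q$. Series can be multiplied, since each $e$ has only finitely many decompositions $e=j+(e-j)$ in $\mathbb N^{(B)}$.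

We recall two textbook facts. For a Lie algebra $L$ over $\mathbb Q$, let $U(L)$ be its universal enveloping algebra and $S(L)$ its symmetric algebra; $S(L)$ is the polynomial algebra on any basis $B$ of $L$, with the monomials $b^e$ as a basis.
\begin{enumerate}
\item[(W)] (Witt; see \cite[II, \S3]{Bourbaki}.) The Lie algebra $L$ above is the free Lie algebra on $\Sigma$, and the inclusion $L\subseteq\mathbb Q\langle\Sigma\rangle$ induces an isomorphism $U(L)\cong\mathbb Q\langle\Sigma\rangle$.
\item[(PBW)] (Poincar\'e--Birkhoff--Witt in characteristic $0$; see \cite[I, \S2.7]{Bourbaki}.) The symmetrization map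
\[
\operatorname{sym}:S(L)\to U(L),\qquad\operatorname{sym}(y_1\cdots y_p)=\frac1{p!}\sum_{\sigma\in\operatorname{Sym}(p)}y_{\sigma(1)}\cdots y_{\sigma(p)}\quad(y_i\in L),
\]
is a linear bijection.
\end{enumerate}
Together they give a linear bijection $\operatorname{sym}:S(L)\to\mathbb Q\langle\Sigma\rangle$, and $\operatorname{sym}(b^e)$ is bihomogeneous with the bidegree of $e$. Hence the elements $\operatorname{sym}(b^e)$ with $e$ of bidegree $(\ell,n)$ form a basis of the component $\mathbb Q\langle\Sigma\rangle_{\ell,n}$.

A function $f$ on words supported in bidegree $(\ell,n)$ is the same as a linear functional on $\mathbb Q\langle\Sigma\rangle$ vanishing on all other components. Define its series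
\[
\tilde f=\sum_e\frac{f(\operatorname{sym}(b^e))}{e!}\,x^e ,
\]
which has bidegree $(\ell,n)$.

\begin{proposition}\label{prop:shuffle}
The linear map $f\mapsto\tilde f$ is injective on functions supported in a given bidegree, and $\widetilde{f*g}=\tilde f\,\tilde g$.
\end{proposition}

\begin{proof}
If $\tilde f=0$, then $f$ vanishes on a basis of $\mathbb Q\langle\Sigma\rangle_{\ell,n}$, so $f=0$.

Let $\delta:\mathbb Q\langle\Sigma\rangle\to\mathbb Q\langle\Sigma\rangle\otimes\mathbb Q\langle\Sigma\rangle$ be the algebra morphism with $\delta(a)=a\otimes1+1\otimes a$ for letters $a$. Expanding $\prod_i(a_i\otimes1+1\otimes a_i)$ gives $\delta(w)=\sum_Iw_I\otimes w_{[\ell]\setminus I}$, so $f*g=(f\otimes g)\circ\delta$ as functionals. Call $y$ \emph{primitive} if $\delta(y)=y\otimes1+1\otimes y$. If $y,z$ are primitive, then $\delta([y,z])=[\delta y,\delta z]=[y,z]\otimes1+1\otimes[y,z]$, because $y\otimes1$ commutes with $1\otimes z$. So all elements of $L$ are primitive.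

Let $\delta_S:S(L)\to S(L)\otimes S(L)$ be the algebra morphism with $\delta_S(y)=y\otimes1+1\otimes y$ for $y\in L$. We claim that $\delta\circ\operatorname{sym}=(\operatorname{sym}\otimes\operatorname{sym})\circ\delta_S$. The space $S(L)$ is spanned by the powers $y^p$ with $y\in L$, by the polarization identity
\[
p!\,y_1\cdots y_p=\sum_{T\subseteq[p]}(-1)^{p-|T|}\Bigl(\sum_{i\in T}y_i\Bigr)^p ,
\]
valid in any commutative ring: on the right, a monomial involving exactly the $y_i$ with $i\in T_0$ appears with the factor $\sum_{T\supseteq T_0}(-1)^{p-|T|}$, which vanishes unless $T_0=[p]$. On powers, $\operatorname{sym}(y^p)=y^p$, and both $\delta(y^p)$ and $\delta_S(y^p)$ equal $\sum_i\binom piy^i\otimes y^{p-i}$ by the binomial theorem for the commuting elements $y\otimes1$ and $1\otimes y$. This proves the claim.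

In $S(L)$ we have $\delta_S(b^e)=\prod_i(b_i\otimes1+1\otimes b_i)^{e_i}=\sum_{j\le e}\frac{e!}{j!\,(e-j)!}\,b^j\otimes b^{e-j}$, the sum being over $j$ with $j_i\le e_i$ for all $i$. Therefore
\[
\frac{(f*g)(\operatorname{sym}(b^e))}{e!}=\frac{(f\otimes g)(\operatorname{sym}\otimes\operatorname{sym})\,\delta_S(b^e)}{e!}=\sum_{j\le e}\frac{f(\operatorname{sym}(b^j))}{j!}\cdot\frac{g(\operatorname{sym}(b^{e-j}))}{(e-j)!},
\]
which is the coefficient of $x^e$ in $\tilde f\tilde g$.
\end{proof}

\begin{example}\label{ex:pbw}
Let $W=\{u,v\}$, write $u,v$ for the letters $\{u\},\{v\}$, and let $b_1=u$, $b_2=v$, $b_3=[u,v]$ with variables $x,y,z$. The exponents of bidegree $(2,2)$ give the monomials $x^2,xy,y^2,z$, and the corresponding elements $\operatorname{sym}(b^e)$ are $uu$, $\frac12(uv+vu)$, $vv$, $uv-vu$. So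
\[
\tilde f=\tfrac12f(uu)\,x^2+\tfrac12\bigl(f(uv)+f(vu)\bigr)xy+\tfrac12f(vv)\,y^2+\bigl(f(uv)-f(vu)\bigr)z .
\]
The shuffle product of the indicators of $u$ and of $v$ is the indicator of $\{uv,vu\}$, whose series is $xy$, as Proposition~\ref{prop:shuffle} predicts. The indicator of $uv$ alone has series $\frac12xy+z$.
\end{example}

\subsection{Leading monomials}

When $W$ is infinite, a series of fixed bidegree may have infinitely many terms, and the existence of a leading term has to be proved. Order exponents lexicographically: $e>e'$ if $e_i>e'_i$ at the first index $i$ where they differ. This is a total order, and $e>e'$ implies $e+j>e'+j$. The direction matters: if $B$ is infinite, the set of variables $x_1>x_2>\cdots$ has a largest element but no smallest one.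

\begin{lemma}\label{lem:lex}
Every nonempty set $\mathcal M$ of exponents of a fixed bidegree $(\ell,n)$ has a largest element. Hence a nonzero series $F$ of fixed bidegree has a leading exponent $\operatorname{lead}(F)$, the largest $e$ with $c_e\ne0$; and for nonzero series $F,F'$ we have $FF'\neq0$ and $\operatorname{lead}(FF')=\operatorname{lead}(F)+\operatorname{lead}(F')$.
\end{lemma}

\begin{proof}
Since each $b_i$ has length at least $1$, every $e\in\mathcal M$ satisfies $\sum_ie_i\le\ell$. Put $\mathcal M_0=\mathcal M$. For $i\ge1$ let $m_i$ be the largest $i$-th coordinate of a member of $\mathcal M_{i-1}$, and let $\mathcal M_i\subseteq\mathcal M_{i-1}$ be the nonempty set of members attaining it. A member of $\mathcal M_i$ begins with $m_1,\dots,m_i$, so $m_1+\dots+m_i\le\ell$ for all $i$, and there is $J$ with $m_i=0$ for all $i>J$. The equality $m_{J+1}=0$ means that all members of $\mathcal M_J$ have coordinate $0$ at $J+1$, so $\mathcal M_{J+1}=\mathcal M_J$; by induction all members of $\mathcal M_J$ vanish beyond $J$. Thus $\mathcal M_J$ consists of the single exponent $m=(m_1,\dots,m_J,0,\dots)$. Any other $e\in\mathcal M$ lies in $\mathcal M_{i-1}\setminus\mathcal M_i$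 for some $i\le J$; it agrees with $m$ before $i$ and has $e_i<m_i$, so $e<m$.

Let $e=\operatorname{lead}(F)$ and $e'=\operatorname{lead}(F')$. If $j,j'$ occur in $F,F'$ and $(j,j')\ne(e,e')$, then $j+j'<e+e'$. So the coefficient of $x^{e+e'}$ in $FF'$ is the product of the two leading coefficients, and all other exponents of $FF'$ are smaller.
\end{proof}

\subsection{The valuation}

For $0\ne f\in\mathcal A_n$ put
\[
\nu(f)=\operatorname{lead}\bigl(\widetilde{\operatorname{top}(f)}\bigr)\in\mathbb N^{(B)},
\]
an exponent of bidegree $(\ell(f),n)$; the series is nonzero by Proposition~\ref{prop:shuffle}. The \emph{leading coefficient} of $f$ is the coefficient of $x^{\nu(f)}$ in this series.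

\begin{proposition}\label{prop:val}
\begin{enumerate}
\item[(i)] If $f\in\mathcal A_m$ and $g\in\mathcal A_n$ are nonzero, then $fg\neq0$ and $\nu(fg)=\nu(f)+\nu(g)$.
\item[(ii)] Nonzero elements of $\mathcal A_n$ with pairwise distinct values of $\nu$ are linearly independent.
\item[(iii)] $\nu$ takes exactly $\psi(n)$ values on $\mathcal A_n\setminus0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) By Proposition~\ref{prop:shuffle} and Lemma~\ref{lem:lex}, the series of $\operatorname{top}(f)*\operatorname{top}(g)$ is nonzero with leading exponent $\nu(f)+\nu(g)$. In particular $\operatorname{top}(f)*\operatorname{top}(g)\ne0$, and Lemma~\ref{lem:top} gives $fg\ne0$, $\ell(fg)=\ell(f)+\ell(g)$ and $\operatorname{top}(fg)=\operatorname{top}(f)*\operatorname{top}(g)$.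

For (ii) and (iii), order the exponents of weight $n$ by length first and then lexicographically; write $\prec$ for this total order. For $f\in\mathcal A_n$ and $\ell\le n$ let $F_\ell(f)$ be the series of the restriction of $f$ to words of length $\ell$. It is linear in $f$, vanishes for $\ell>\ell(f)$, and has leading exponent $\nu(f)$ for $\ell=\ell(f)$.

(ii) Consider $\sum_i\lambda_if_i$ with all $\lambda_i\ne0$ and with $\nu(f_i)\prec\nu(f_1)$ for $i\ne1$. Let $\ell=\ell(f_1)$. For $i\neq1$, either $\ell(f_i)<\ell$ and $F_\ell(f_i)=0$, or $\ell(f_i)=\ell$ and all exponents of $F_\ell(f_i)$ are smaller than $\nu(f_1)$. So the coefficient of $x^{\nu(f_1)}$ in $F_\ell(\sum_i\lambda_if_i)$ is $\lambda_1$ times the leading coefficient of $f_1$, and the combination is nonzero.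

(iii) By (ii), $\nu$ takes at most $\dim\mathcal A_n=\psi(n)<\infty$ values. Choose one function $g_e$ for each value $e$. Let $f\neq0$, $e=\nu(f)$, $\ell=\ell(f)=\ell(g_e)$, and let $\lambda$ be the ratio of the leading coefficients of $f$ and $g_e$. Then $f'=f-\lambda g_e$ vanishes on words longer than $\ell$, and all exponents of $F_\ell(f')$ are smaller than $e$. So $f'=0$ or $\nu(f')\prec e$. As there are finitely many values, repeated subtraction ends at $0$. Thus the $g_e$ span $\mathcal A_n$, and their number is at least $\psi(n)$.
\end{proof}

\subsection{Growth of a submonoid of $\mathbb N^{(B)}$}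

It remains to count the elements of given weight in a monoid of exponents. We first recall the count for convex bodies.

\begin{lemma}\label{lem:lattice}
Let $\Lambda$ be a lattice in a real vector space of dimension $d\ge1$, with volume normalized so that $\Lambda$ has covolume $1$. If $C$ is a compact convex set with nonempty interior, then $\#(\Lambda\cap nC)\sim\operatorname{vol}(C)\,n^d$.
\end{lemma}

\begin{proof}
We show that the boundary $\partial C$ has measure $0$; for this we may translate $C$ so that $0$ is an interior point. For $0<\eta<1$ we have $C\subseteq(1+\eta)C$ and $(1-\eta)C\subseteq\operatorname{int}C$, so $\partial C\subseteq(1+\eta)C\setminus(1-\eta)C$, a set of volume $\bigl((1+\eta)^d-(1-\eta)^d\bigr)\operatorname{vol}(C)$. Let $\eta\to0$. Consequently the indicator function of $C$ is Riemann integrable, and $n^{-d}\#(\Lambda\cap nC)=n^{-d}\#(\frac1n\Lambda\cap C)$ is a Riemann sum for its integral on the mesh $\frac1n\Lambda$.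
\end{proof}

\begin{proposition}\label{prop:monoid}
Let $B$ be a set with a weight $\operatorname{wt}:B\to\mathbb N^*$, extended additively to $\mathbb Z^{(B)}$. Let $\Gamma\subseteq\mathbb N^{(B)}$ be a submonoid such that each $\Gamma_n=\{t\in\Gamma:\operatorname{wt}(t)=n\}$ is finite and $\Gamma_1$ contains an element $s$. Let $G$ be the subgroup of $\mathbb Z^{(B)}$ generated by $\Gamma$ and $r\ge1$ its rank.
\begin{enumerate}
\item[(i)] If $r=\infty$, then $\#\Gamma_n/n^j\to\infty$ for every $j$.
\item[(ii)] Let $r<\infty$. Put $G_0=\{g\in G:\operatorname{wt}(g)=0\}$, $\Theta=\{t/\operatorname{wt}(t)-s:0\ne t\in\Gamma\}$ and $\Delta=\overline\Theta$. Then $G_0$ is a lattice in its real span $\mathbb RG_0$, of dimension $r-1$; $\Delta$ is a compact convex subset of $\mathbb RG_0$ with nonempty interior; and $\#\Gamma_n\sim\operatorname{vol}(\Delta)\,n^{r-1}$, where $G_0$ has covolume $1$ (for $r=1$, a point has volume $1$).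
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Fix $p\ge1$. Since $\Gamma$ spans an infinite-dimensional space over $\mathbb Q$, there are $t_1,\dots,t_p\in\Gamma$ such that $s,t_1,\dots,t_p$ are linearly independent. Let $\tau=\max_i\operatorname{wt}(t_i)\geq1$. For integers $0\le n_i\le n/(p\tau)$, the number $n_0=n-\sum_in_i\operatorname{wt}(t_i)$ is nonnegative, and $n_0s+\sum_in_it_i\in\Gamma_n$. These elements are distinct, so $\#\Gamma_n\ge(n/(p\tau))^p$. As $p$ is arbitrary, (i) follows.

(ii) This is Khovanskii's argument. A maximal linearly independent family in $\Gamma$ has $r$ members, and $G$ lies in their $\mathbb Q$-span. Let $B_0\subseteq B$ be the finite union of their supports. Then $G\subseteq\mathbb Z^{B_0}$, so $G\cong\mathbb Z^r$ is finitely generated, and $\Gamma\subseteq\mathbb N^{B_0}$. Since $\operatorname{wt}(s)=1$, each $g\in G$ decomposes as $\pi(g)+\operatorname{wt}(g)s$ with $\pi(g)=g-\operatorname{wt}(g)s\in G_0$. So $G=G_0\oplus\mathbb Zs$, and $G_0\subseteq\mathbb Z^{B_0}$ is a lattice of rank $d=r-1$ in $\mathbb RG_0$. Note that $\Theta=\{\pi(t)/\operatorname{wt}(t):0\neq t\in\Gamma\}\subseteq\mathbb RG_0$. If $r=1$, then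 $G=\mathbb Zs$, $\Gamma_n=\{ns\}$ and $\Delta=\{0\}$, and there is nothing more to prove. Let $d\ge1$.

\emph{The body $\Delta$.} It is compact: the coordinates of $t\in\mathbb N^{B_0}$ are at most $\operatorname{wt}(t)$, because all weights are at least $1$, so $t/\operatorname{wt}(t)\in[0,1]^{B_0}$. It is convex: for nonzero $t,t'\in\Gamma$ of weights $\mu,\mu'$ and integers $0\le p\le q$, $q\geq1$, the element $t''=p\mu't+(q-p)\mu t'\in\Gamma$ has weight $q\mu\mu'$ and $t''/\operatorname{wt}(t'')=\frac pq\,t/\mu+(1-\frac pq)\,t'/\mu'$; so $\Theta$ is closed under rational convex combinations, and its closure is convex. It has nonempty interior: $r$ linearly independent elements $t\in\Gamma$ give $r=d+1$ affinely independent points $t/\operatorname{wt}(t)-s$ of $\Theta$, the vertices of a full-dimensional simplex contained in $\Delta$.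

\emph{Upper bound.} The map $\pi$ is injective on $\Gamma_n$, with image in $G_0\cap n\Delta$. By Lemma~\ref{lem:lattice}, $\#\Gamma_n\le\#(G_0\cap n\Delta)\sim\operatorname{vol}(\Delta)n^d$.

\emph{Lower bound.} Here is the difficulty: $\Gamma$ need not contain all lattice points over $\Delta$, and we do not know that it is finitely generated. We approximate $\Delta$ from inside by a polytope coming from finitely many elements of $\Gamma$, and show that the monoid they generate contains a translate of all points of $G$ in their cone, just as the monoid generated by $2$ and $3$ contains all integers from $2$ on.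

Let $0<\varepsilon<\operatorname{vol}(\Delta)$. For an interior point $x_0$ and small $\eta>0$, the set $C=x_0+(1-\eta)(\Delta-x_0)$ is a compact subset of $\operatorname{int}\Delta$ of volume $(1-\eta)^d\operatorname{vol}(\Delta)\ge\operatorname{vol}(\Delta)-\varepsilon$. Each $x\in C$ is interior to a small simplex with vertices in $\Delta$. The barycentric coordinates of $x$ are positive and depend continuously on the vertices, so the vertices can be moved into the dense subset $\Theta$ while $x$ stays interior. By compactness, finitely many such simplices cover $C$. So there are nonzero $t_1,\dots,t_q\in\Gamma$ such that the convex hull $\Delta'$ of the points $\pi(t_i)/\operatorname{wt}(t_i)$ contains $C$. Since $G$ is finitely generated and generated by $\Gamma$, finitely many elements of $\Gamma$ generate it; adding them to the list only enlarges $\Delta'$. So we may assume that $t_1,\dots,t_q$ generate $G$ as a group.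

The set $P=G\cap\{\sum_i\lambda_it_i:0\le\lambda_i\le1\}$ is a bounded subset of $\mathbb Z^{B_0}$, hence finite. Write each $p\in P$ as $\sum_ic_{p,i}t_i$ with $c_{p,i}\in\mathbb Z$, let $M=\max|c_{p,i}|$, and put $g_0=M\sum_it_i$. If $g\in G$ has the form $\sum_i\lambda_it_i$ with real $\lambda_i\ge0$, then $p=g-\sum_i\lfloor\lambda_i\rfloor t_i$ lies in $P$, and
\[
g+g_0=\sum_i\bigl(\lfloor\lambda_i\rfloor+c_{p,i}+M\bigr)t_i\in\Gamma .
\]
Now let $N\ge1$ and $\gamma\in G_0\cap N\Delta'$, say $\gamma=N\sum_i\mu_i\pi(t_i)/\operatorname{wt}(t_i)$ with $\mu_i\ge0$ and $\sum_i\mu_i=1$. Substituting $\pi(t_i)=t_i-\operatorname{wt}(t_i)s$ gives $\gamma+Ns=\sum_i\frac{N\mu_i}{\operatorname{wt}(t_i)}t_i$, an element of $G$ of the form just considered. So $\gamma\mapsto\gamma+Ns+g_0$ is an injection of $G_0\cap N\Delta'$ into $\Gamma_{N+\operatorname{wt}(g_0)}$. With $N=n-\operatorname{wt}(g_0)$, Lemma~\ref{lem:lattice} yields $\#\Gamma_n\ge\#(G_0\cap N\Delta')\sim\operatorname{vol}(\Delta')n^d$, where $\operatorname{vol}(\Delta')\ge\operatorname{vol}(\Delta)-\varepsilon$. Letting $\varepsilon\to0$ and combining with the upper bound completes the proof.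
\end{proof}

\begin{remark}\label{rem:weights}
It is essential that the values lie in a free commutative monoid whose generators all have positive weight; this is what makes $\Delta$ bounded, and it is the reason for the construction of $\nu$ through $B$. The set $\{(n,m)\in\mathbb N^2:m\le\lfloor n^{3/2}\rfloor\}$ is a monoid of rank $2$, since $n\mapsto\lfloor n^{3/2}\rfloor$ is superadditive. Graded by $n$ alone, it has $\lfloor n^{3/2}\rfloor+1$ elements of degree $n$: a polynomially bounded count that is not equivalent to any $cn^k$ with $k\in\mathbb N$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:count}]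
Let $\Gamma=\bigcup_n\nu(\mathcal A_n\setminus0)\subseteq\mathbb N^{(B)}$. It contains $\nu(1)=0$ and is closed under addition by Proposition~\ref{prop:val}(i). Since $\nu(f)$ has weight $n$ for $f\in\mathcal A_n$, we have $\Gamma_n=\nu(\mathcal A_n\setminus0)$, and $\#\Gamma_n=\psi(n)$ by Proposition~\ref{prop:val}(iii). As $W\ne\emptyset$, $\psi(1)\ge1$ and $\Gamma_1\neq\emptyset$. Proposition~\ref{prop:monoid} gives (i) and (ii), with $r$ the rank of the group generated by $\Gamma$ and $c=\operatorname{vol}(\Delta)>0$.

(iii) Let $\mathbf 1_Y\in\mathcal A_{|Y|}$ be the indicator function of the class of $Y$. By Proposition~\ref{prop:val}(i), the map $g\mapsto\mathbf 1_Yg$ is injective on $\mathcal A_{n-|Y|}$. By \eqref{eq:product}, $(\mathbf 1_Yg)(X)=0$ unless $X$ contains some $Z\approx Y$. The functions in $\mathcal A_n$ supported on such sets $X$ form a space whose dimension is the number of classes with this property, and this space contains a subspace of dimension $\psi(n-|Y|)$.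
\end{proof}

\section{The kernel and a homogeneous blow-up}\label{sec:blowup}

In this section and the next, $R$ is a structure on a countably infinite set $\Omega$ with finite kernel $K$ and finite-valued profile; $\Omega'=\Omega\setminus K$ and $\kappa=|K|$. No polynomial bound is assumed yet.

To arrange $R$ in levels we need many pairwise disjoint copies of each finite subset of $\Omega'$, all standing in the same relation to $K$. The definition of the kernel only allows us to avoid one point at a time, with no control on $K$. The next lemma upgrades this. Its first part provides a finite set that forces local isomorphisms to respect $K$.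

\begin{lemma}\label{lem:kernel}
\begin{enumerate}
\item[(i)] There is a finite set $F^*\supseteq K$ such that every local isomorphism $g$ of $R$ whose domain contains $F^*$ satisfies $g(K)=K$.
\item[(ii)] For all finite $A\supseteq K$ and finite $H\subseteq\Omega'$ there is a local isomorphism $h:A\to\Omega\setminus H$ with $h|_K=\mathrm{id}$; thus $h(A\setminus K)\subseteq\Omega'\setminus H$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $a\in K$ there is a finite $F_a$ such that $R|_{F_a}$ does not embed in $R|_{\Omega\setminus\{a\}}$; that is, $a\in g(F_a)$ for every local isomorphism $g:F_a\to\Omega$. Taking $g=\mathrm{id}$ gives $a\in F_a$. The set $F=\bigcup_{a\in K}F_a\supseteq K$ is finite because $K$ is, and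
\begin{equation}\label{eq:cover}
K\subseteq g(F)\text{ for every local isomorphism }g:F\to\Omega .
\end{equation}
On the other hand, by definition of the kernel,
\begin{equation}\label{eq:avoid}
\text{for }b\notin K\text{ and finite }A\text{ there is a local isomorphism }A\to\Omega\setminus\{b\}.
\end{equation}

(i) Let $F\subseteq F_1\subseteq F_2\subseteq\cdots$ be finite sets with union $\Omega$. Suppose that for each $i$ some local isomorphism $g_i:F_i\to\Omega$ has $g_i(K)\ne K$. Since $|g_i(K)|=|K|<\infty$, some $a_i\in K$ is not in $g_i(K)$, and by \eqref{eq:cover} $a_i=g_i(b_i)$ with $b_i\in F\setminus K$. There are finitely many pairs, so $(a_i,b_i)=(a,b)$ for infinitely many $i$. By \eqref{eq:avoid} take a local isomorphism $h:F\to\Omega\setminus\{b\}$, and take such an $i$ with $h(F)\subseteq F_i$. Then $g_i\circ h:F\to\Omega$ is a local isomorphism whose image omits $g_i(b)=a\in K$, contradicting \eqref{eq:cover}. So for some $i$ every local isomorphism on $F_i$ maps $K$ onto $K$; put $F^*=F_i$, and restrict to $F^*$ for larger domains.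

(ii) \emph{Avoiding $H$.} We first show that for all finite $A$ and finite $H\subseteq\Omega'$ there is a local isomorphism $A\to\Omega\setminus H$. Suppose not, and choose a counterexample $(A,H)$ with $|H|$ minimal. The identity and \eqref{eq:avoid} show $|H|\ge2$. Let $b\in H$ and $H'=H\setminus\{b\}$, and let $A\cup F^*\subseteq A_1\subseteq A_2\subseteq\cdots$ be finite sets with union $\Omega$. By minimality there are local isomorphisms $g_i:A_i\to\Omega\setminus H'$. Since $g_i(A)$ must meet $H$, we have $b=g_i(a_i)$ with $a_i\in A$, and $a_i=a$ is constant for infinitely many $i$. As $g_i(K)=K$ by (i) and $b\notin K$, we get $a\notin K$. By \eqref{eq:avoid} take $h:A\to\Omega\setminus\{a\}$, and take such an $i$ with $h(A)\subseteq A_i$. Then $g_i\circ h:A\to\Omega$ avoids $H'$ and avoids $g_i(a)=b$, a contradiction.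

\emph{Fixing $K$ pointwise.} For finite $A\supseteq F^*$ and finite $H\subseteq\Omega'$ let $\Pi(A,H)$ be the set of restrictions $h|_K$ of local isomorphisms $h:A\to\Omega\setminus H$. By (i) it is a set of permutations of $K$; it is nonempty by the previous step, and it shrinks when $A$ or $H$ grows. Choose $(A_0,H_0)$ with $|\Pi(A_0,H_0)|$ minimal and put $\Pi_0=\Pi(A_0,H_0)$. By minimality, $\Pi_0=\Pi(A\cup A_0,H\cup H_0)\subseteq\Pi(A,H)$ for all $(A,H)$. Let $\sigma,\tau\in\Pi_0$. Take $h:A_0\to\Omega\setminus H_0$ with $h|_K=\sigma$, and, using $\tau\in\Pi(h(A_0)\cup F^*,H_0)$, take $h':h(A_0)\cup F^*\to\Omega\setminus H_0$ with $h'|_K=\tau$. Then $h'\circ h:A_0\to\Omega\setminus H_0$ shows $\tau\sigma\in\Pi_0$. A nonempty set of permutations of a finite set that is closed under composition contains the identity, as a power of any of its members. So $\mathrm{id}\in\Pi(A,H)$ for all $(A,H)$ with $A\supseteq F^*$. For general $A\supseteq K$, restrict from $A\cup F^*$.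
\end{proof}

In Example~\ref{ex:basic}(d), a single edge can serve as $F$, but the map exchanging its two endpoints is a local isomorphism that moves $a$. One can take for $F^*$ the center with two leaves, since a path with two edges has $a$ as its middle vertex.

\begin{lemma}\label{lem:blowup}
There is a structure $\hat R$, of the same signature as $R$, on $\hat\Omega=K\cup(\Omega'\times\mathbb N^*)$ such that:
\begin{enumerate}
\item[(a)] for every finite $X\subseteq\Omega'\times\mathbb N^*$ there is an embedding $q:\hat R|_{K\cup X}\to R$ with $q|_K=\mathrm{id}$;
\item[(b)] for every order-preserving bijection $\theta:I\to J$ between finite subsets of $\mathbb N^*$, the map $\mathrm{id}_K\cup(\mathrm{id}\times\theta)$ is an isomorphism from $\hat R|_{K\cup(\Omega'\times I)}$ onto $\hat R|_{K\cup(\Omega'\times J)}$;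
\item[(c)] for each $j\in\mathbb N^*$, the map $\mathrm{id}_K\cup(\omega\mapsto(\omega,j))$ embeds $R$ into $\hat R$.
\end{enumerate}
In particular, $\hat R$ and $R$ have the same age.
\end{lemma}

We use two standard facts. \emph{Ramsey's theorem}: if the $\ell$-subsets of an infinite set are colored with finitely many colors, some infinite subset has all its $\ell$-subsets of one color. \emph{K\"onig's lemma}: if $\mathcal S_1,\mathcal S_2,\dots$ are nonempty finite sets with maps $\mathcal S_{m+1}\to\mathcal S_m$, there is a sequence $S_m\in\mathcal S_m$ with $S_{m+1}\mapsto S_m$ for all $m$.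

\begin{proof}
Let $\Omega'=\{\omega_1,\omega_2,\dots\}$ and $\Omega_m=\{\omega_1,\dots,\omega_m\}$. Let $\mathcal S_m$ be the set of structures on $K\cup(\Omega_m\times[m])$ satisfying (a), (b), (c) with $\Omega_m$, $[m]$, and (in (c)) $R|_{K\cup\Omega_m}$ in place of $\Omega'$, $\mathbb N^*$ and $R$.

A structure on a given $N$-set whose type lies in the age of $R$ is the pullback of one of $\varphi_R(N)$ representatives along one of $N!$ bijections. Since $\varphi_R$ is finite-valued, there are finitely many such structures. By (a), $\mathcal S_m$ is finite.

To see that $\mathcal S_m\ne\emptyset$, choose inductively local isomorphisms $h_1,h_2,\dots:K\cup\Omega_m\to\Omega$, each the identity on $K$, such that the sets $h_i(\Omega_m)\subseteq\Omega'$ are pairwise disjoint: apply Lemma~\ref{lem:kernel}(ii) with $H=\bigcup_{i'<i}h_{i'}(\Omega_m)$. For $\ell\le m$, color a set $\{i_1<\dots<i_\ell\}$ of indices by the structure on $K\cup(\Omega_m\times[\ell])$ pulled back from $R$ along the injection $\mathrm{id}_K\cup((\omega,j)\mapsto h_{i_j}(\omega))$. There are finitely many colors by the previous paragraph. Applying Ramsey's theorem for $\ell=1,\dots,m$ in turn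 gives an infinite set of indices in which, for each $\ell\le m$, all $\ell$-subsets have the same color. Let $S$ be the color of its first $m$ elements $i_1<\dots<i_m$. Then (a) holds with the injection that defines $S$. Property (c) holds because each $h_{i_j}$ is a local isomorphism fixing $K$. For (b), let $I\subseteq[m]$ have $\ell$ elements; renumbering the levels of $S|_{K\cup(\Omega_m\times I)}$ by the order-preserving bijection $I\to[\ell]$ gives the color of $\{i_j:j\in I\}$, which does not depend on $I$. So $S\in\mathcal S_m$.

Restriction maps $\mathcal S_{m+1}$ to $\mathcal S_m$. By K\"onig's lemma there is a coherent sequence $(S_m)$; let $\hat R$ be its union. Each relation has finite arity, so (a), (b), (c) can be tested on finite subsets of $\hat\Omega$, each of which lies in the domain of some $S_m$. Finally, (a) shows that the age of $\hat R$ is contained in that of $R$, and (c) gives the reverse inclusion.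
\end{proof}

\section{Types that pin down the kernel}\label{sec:anchor}

Let $E=\Omega'\times\mathbb N^*$. For finite $X,Y\subseteq E$ put $X\approx Y$ if there is an isomorphism $\hat R|_{K\cup X}\to\hat R|_{K\cup Y}$ mapping $K$ onto $K$. Carrying $K$ along with both parts of a splitting is what removes the zero divisors met in Section~\ref{sec:examples}. This relation is a layered equivalence over $W=\Omega'$. Such an isomorphism $h$ maps $X$ bijectively onto $Y$, which gives (L1), and its restriction to $K\cup Z$ shows $Z\approx h(Z)$, which gives (L2). Property (L3) is Lemma~\ref{lem:blowup}(b). For (L4), fix a representative of each type. If $K\cup X$ and $K\cup Y$ are isomorphic to the same representative by isomorphisms sending $K$ to the same $\kappa$-subset, then $X\approx Y$. Since $\hat R$ has the age of $R$,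
\begin{equation}\label{eq:psi-upper}
\psi(n)\le\binom{n+\kappa}{\kappa}\varphi_R(n+\kappa)<\infty .
\end{equation}
Conversely, every type of size $n$ in the age is the type of some $J\cup X$ with $J\subseteq K$ and $X\subseteq E$. If $X_0$ is a fixed representative of the class of $X$ and $h$ witnesses $X\approx X_0$, then $\hat R|_{J\cup X}\cong\hat R|_{h(J)\cup X_0}$ with $h(J)\subseteq K$ and $|h(J)|=|J|$. Hence
\begin{equation}\label{eq:phi-upper}
\varphi_R(n)\le\sum_{J\subseteq K,\ |J|\le n}\psi(n-|J|).
\end{equation}
Let $r$ be given by Theorem~\ref{thm:count} for $\approx$. By \eqref{eq:psi-upper} and \eqref{eq:phi-upper}, $r<\infty$ if and only if $\varphi_R$ is polynomially bounded.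

These inequalities are too coarse for asymptotics, because a type does not remember where $K$ sits. A type that contains a copy of $R|_{F^*}$ does remember.

\begin{proposition}\label{prop:plus}
Let $\mathcal C$ be the age of $R$, let $F^*$ be as in Lemma~\ref{lem:kernel}(i), and let $\mathcal C^+=\{T\in\mathcal C:R|_{F^*}\le T\}$. With $y_0=|F^*\setminus K|$, for all $n\ge y_0$,
\[
\psi(n-y_0)\le\varphi_{\mathcal C^+}(n+\kappa)\le\psi(n).
\]
If $\varphi_R$ is polynomially bounded, then $r<\infty$ and $\varphi_{\mathcal C^+}(n)\sim cn^{r-1}$ with $c>0$.
\end{proposition}

\begin{proof}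
Let $Y_0=(F^*\setminus K)\times\{1\}$ and $\hat F=K\cup Y_0$, and let $\iota:R|_{F^*}\to\hat R|_{\hat F}$ be the isomorphism given by Lemma~\ref{lem:blowup}(c); it is the identity on $K$. We claim that \emph{every local isomorphism $g$ of $\hat R$ with domain $\hat F$ satisfies $g(K)=K$.} By Lemma~\ref{lem:blowup}(a) take an embedding $q:\hat R|_{g(\hat F)\cup K}\to R$ with $q|_K=\mathrm{id}$. Then $q\circ g\circ\iota$ is a local isomorphism of $R$ on $F^*$, so $q(g(K))=K=q(K)$, and $g(K)=K$ since $q$ is injective.

Let $T\in\mathcal C^+$ be the type of $\hat R|_A$. There is a local isomorphism $j:\hat F\to A$, and $j(K)=K$ by the claim, so $A=K\cup X$ with $X\subseteq E$. If $h:K\cup X\to K\cup X_1$ is an isomorphism onto another set of type $T$, the claim for $h\circ j$ gives $h(K)=h(j(K))=K$, so $X\approx X_1$. Conversely, $X\approx X_1$ implies that $K\cup X$ and $K\cup X_1$ have the same type. So the members of $\mathcal C^+$ of size $n+\kappa$ correspond bijectively to the classes of $n$-sets $X$ such that $K\cup X$ contains a copy of $R|_{F^*}$. This gives the upper bound. If $X\supseteq Z\approx Y_0$, then $\hat R|_{K\cup Z}\cong\hat R|_{\hat F}\cong R|_{F^*}$;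 by Theorem~\ref{thm:count}(iii) there are at least $\psi(n-y_0)$ such classes, which gives the lower bound. If $\varphi_R$ is polynomially bounded, then $r<\infty$, and both bounds are equivalent to $cn^{r-1}$ by Theorem~\ref{thm:count}(ii).
\end{proof}

In Example~\ref{ex:basic}(d), the class of $X$ records how many of its points are leaves, so $\psi(n)=n+1$. With $F^*$ the center and two leaves, $\mathcal C^+$ consists of the types with at least two edges, and $\varphi_{\mathcal C^+}(n+1)=n-1=\psi(n-2)$. The types left over are those with at most one edge.

If $K=\emptyset$ we may take $F^*=\emptyset$; then $\mathcal C^+=\mathcal C$, and Theorem~\ref{thm:main} is already proved in that case.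

\section{Well-quasi-ordering of the age}\label{sec:wqo}

In this section and the next, $\varphi_R$ is polynomially bounded, so $r<\infty$; $\mathcal C$ is the age of $R$. It remains to count $\mathcal C\setminus\mathcal C^+$, a proper hereditary subclass of $\mathcal C$. One would like to argue by induction, but the size of the kernel is not a usable parameter. In Example~\ref{ex:basic}(d), $\mathcal C\setminus\mathcal C^+$ is the age of one edge together with infinitely many isolated vertices, and the kernel of that graph has two elements. We therefore induct on the hereditary class itself. This requires that hereditary subclasses of $\mathcal C$ admit no infinite descending chain, and that the indecomposable ones be ages of structures with finite kernel. Both facts come from a description of $\mathcal C$ by words over a \emph{finite} alphabet.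

\subsection{Reduction to a finite alphabet}

\begin{lemma}\label{lem:finiteV}
There is a nonempty finite $V\subseteq\Omega'$ such that every finite $X\subseteq\Omega'\times\mathbb N^*$ is $\approx$-equivalent to a subset of $V\times\mathbb N^*$. Hence $\mathcal C$ is the age of $\hat R|_{K\cup(V\times\mathbb N^*)}$.
\end{lemma}

\begin{proof}
Let $\Omega_m$ be as in the proof of Lemma~\ref{lem:blowup}. The restriction of $\approx$ to finite subsets of $\Omega_m\times\mathbb N^*$ is a layered equivalence over $\Omega_m$; let $\psi_m$ and $r_m$ be the corresponding function and exponent. Since $\psi_m\le\psi_{m+1}\le\psi$ and $\psi(n)=O(n^{r-1})$, Theorem~\ref{thm:count} gives $\psi_m(n)\sim c_mn^{r_m-1}$ with $c_m>0$ and $r_m\le r_{m+1}\le r$. So $r_m$ is constant for $m\ge m_0$; put $V=\Omega_{m_0}$. Suppose that some finite $X$, contained in $\Omega_m\times\mathbb N^*$ with $m>m_0$, is not equivalent to a subset of $V\times\mathbb N^*$. Then no subset of $V\times\mathbb N^*$ contains a set $Z\approx X$. Corollary~\ref{cor:count} for $W=\Omega_m$ gives $\psi_{m_0}(n)=o(n^{r_m-1})$, so $r_{m_0}<r_m$, a contradiction. For the last statement, let $J\subseteq K$ and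 let $h$ witness $X\approx X_1$ with $X_1\subseteq V\times\mathbb N^*$; then $\hat R|_{J\cup X}\cong\hat R|_{h(J)\cup X_1}$.
\end{proof}

Some growth restriction is needed here. There are at most $2^{|V|n}$ words of weight $n$ over subsets of $V$, whereas the disjoint union of infinitely many copies of every finite graph has empty kernel and profile at least $2^{\binom n2}/n!$.

\subsection{Well-quasi-orders}

A quasi-order is a \emph{well-quasi-order} (wqo) if every infinite sequence $x_1,x_2,\dots$ has $x_i\le x_j$ for some $i<j$. Finite quasi-orders are wqo, finite products of wqos are wqo, and the image of a wqo under an order-preserving surjection is wqo. \emph{Higman's theorem}: if $\Sigma_0$ is a wqo, then so is the set of finite words over $\Sigma_0$, where $a_1\cdots a_\ell\le a'_1\cdots a'_{\ell'}$ if there is a strictly increasing $\theta:[\ell]\to[\ell']$ with $a_i\le a'_{\theta(i)}$ for all $i$. A subset of a quasi-order is a \emph{down-set} if it is closed downward, \emph{directed} if it is nonempty and any two of its members have a common upper bound in it, and an \emph{ideal} if it is a directed down-set.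

\begin{lemma}\label{lem:wqo}
In a wqo, (i) there is no infinite strictly decreasing chain of down-sets, so every nonempty family of down-sets has a minimal member; (ii) every down-set is a finite union of ideals.
\end{lemma}

\begin{proof}
(i) If $D_1\supsetneq D_2\supsetneq\cdots$, pick $x_i\in D_i\setminus D_{i+1}$. Then $x_i\le x_j$ for some $i<j$, so $x_i\in D_j\subseteq D_{i+1}$, a contradiction. (ii) Otherwise let $D$ be a minimal counterexample. It is nonempty and not directed, so some $x,y\in D$ have no common upper bound in $D$. Then $D$ is the union of the down-sets $\{z\in D:x\not\le z\}$ and $\{z\in D:y\not\le z\}$, which are proper since they omit $x$ and $y$. Each is a finite union of ideals, hence so is $D$.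
\end{proof}

Let $\Sigma_V$ be the finite set of nonempty subsets of $V$, ordered by inclusion, and order words over $\Sigma_V$ as in Higman's theorem. Let $\mathcal P$ be the set of pairs $(J,w)$ with $J\subseteq K$ and $w$ a word over $\Sigma_V$, with $(J,w)\le(J',w')$ if $J\subseteq J'$ and $w\le w'$. As $K$ and $V$ are finite, $\mathcal P$ is a countable wqo. For $w=a_1\cdots a_\ell$ put $X_w=\bigcup_i(a_i\times\{i\})$, and let $\operatorname{type}(J,w)\in\mathcal C$ be the type of $\hat R|_{J\cup X_w}$. By Lemma~\ref{lem:blowup}(b), for $J\subseteq K$ and finite $X\subseteq V\times\mathbb N^*$ the type of $\hat R|_{J\cup X}$ is $\operatorname{type}(J,w(X))$.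

\begin{lemma}\label{lem:type}
The map $\operatorname{type}:\mathcal P\to\mathcal C$ is surjective, and the types below $\operatorname{type}(J,w)$ are exactly the $\operatorname{type}(J',w')$ with $(J',w')\le(J,w)$. Consequently $\operatorname{type}$ is order-preserving, it maps down-sets to hereditary classes, and $\mathcal C$ is wqo under $\le$.
\end{lemma}

\begin{proof}
Surjectivity is Lemma~\ref{lem:finiteV}. A subset of $J\cup X_w$ has the form $J'\cup X'$ with $J'\subseteq J$ and $X'\subseteq X_w$; its type is $\operatorname{type}(J',w(X'))$, and $w(X')\le w$, as witnessed by the increasing enumeration of the levels of $X'$. Conversely, if $w'\le w$ via $\theta$, then $X'=(\mathrm{id}\times\theta)(X_{w'})\subseteq X_w$ has word $w'$.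
\end{proof}

\subsection{Directed classes are ages with finite kernel}

\begin{lemma}\label{lem:ideal}
Every infinite directed hereditary class $\mathcal D\subseteq\mathcal C$ is the age of a structure $R_{\mathcal D}$ on a countably infinite set with finite kernel.
\end{lemma}

The point is the finiteness of the kernel. We describe $\mathcal D$ by one infinite word, indexed by a countable chain, and show that all but finitely many of its positions can be spared.

\begin{proof}
\emph{Step 1: an ideal of $\mathcal P$.} The set $\{(J,w):\operatorname{type}(J,w)\in\mathcal D\}$ is a down-set of $\mathcal P$, so it is a union of ideals $\mathcal I_1,\dots,\mathcal I_q$ by Lemma~\ref{lem:wqo}. By Lemma~\ref{lem:type}, $\mathcal D=\bigcup_i\operatorname{type}(\mathcal I_i)$ and each $\operatorname{type}(\mathcal I_i)$ is hereditary. If no $\operatorname{type}(\mathcal I_i)$ equals $\mathcal D$, pick $T_i\in\mathcal D\setminus\operatorname{type}(\mathcal I_i)$; a common upper bound in $\mathcal D$ of $T_1,\dots,T_q$ lies in no $\operatorname{type}(\mathcal I_i)$, which is absurd. So $\mathcal D=\operatorname{type}(\mathcal I)$ for an ideal $\mathcal I$.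

\emph{Step 2: a limit word.} Enumerate $\mathcal I=\{p_1,p_2,\dots\}$, with repetitions if necessary. Put $(J_1,w_1)=p_1$ and choose $(J_{i+1},w_{i+1})\in\mathcal I$ above both $(J_i,w_i)$ and $p_{i+1}$. Every member of $\mathcal I$ lies below some $(J_i,w_i)$. Fix strictly increasing maps $\theta_i$ witnessing $w_i\le w_{i+1}$, and let $Q$ be the direct limit of the chains of positions along the $\theta_i$: identify each position of $w_i$ with its image in $w_{i+1}$ and take the union. This is a countable chain. The letters of $w_i,w_{i+1},\dots$ at a given $q\in Q$ form an increasing sequence of subsets of the finite set $V$; let $\lambda(q)\in\Sigma_V$ be its final value. Let $J_0=\bigcup_iJ_i$. For $Q'\subseteq Q$, say that $w=a_1\cdots a_\ell$ \emph{embeds in $Q'$} if there are $q_1<\dots<q_\ell$ in $Q'$ with $a_i\subseteq\lambda(q_i)$. Then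
\begin{equation}\label{eq:limit}
(J,w)\in\mathcal I\iff J\subseteq J_0\text{ and }w\text{ embeds in }Q .
\end{equation}
Indeed, if $(J,w)\in\mathcal I$, then $(J,w)\le(J_i,w_i)$ for some $i$, and $w_i$ embeds in $Q$. Conversely, at some stage $i$ we have $J_i=J_0$, the finitely many $q_1,\dots,q_\ell$ are positions of $w_i$, and their letters have reached their final values; then $(J,w)\le(J_i,w_i)\in\mathcal I$.

\emph{Step 3: the structure.} We define a structure on $K\cup(V\times Q)$. For finite $I\subseteq Q$, with order isomorphism $\theta_I:I\to[|I|]$, pull back $\hat R$ along $\mathrm{id}_K\cup(\mathrm{id}_V\times\theta_I)$ to $K\cup(V\times I)$. If $I\subseteq I'$, then $\theta_I$ and $\theta_{I'}|_I$ differ by an order-preserving bijection $\theta_{I'}(I)\to[|I|]$, so by Lemma~\ref{lem:blowup}(b) the two structures agree on $K\cup(V\times I)$. Since each relation has finite arity, these structures have a union. In it, a finite set $J\cup X$ with $J\subseteq K$ and $X\subseteq V\times Q$ has type $\operatorname{type}(J,w(X))$, the word $w(X)$ being read along $Q$. Let $R_{\mathcal D}$ be the restriction to $J_0\cup\{(v,q):q\in Q,\ v\in\lambda(q)\}$. The words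 of the finite subsets of $\{(v,q):v\in\lambda(q)\}$ are exactly the words that embed in $Q$, so by \eqref{eq:limit} the age of $R_{\mathcal D}$ is $\operatorname{type}(\mathcal I)=\mathcal D$. The domain is countable. It is infinite, because $\mathcal D$ is infinite with finitely many members of each size and so has arbitrarily large members.

\emph{Step 4: the kernel is finite.} Call $q\in Q$ \emph{essential} if some word embeds in $Q$ but not in $Q\setminus\{q\}$. If $q$ is not essential, every member of $\mathcal D$ is realized by a set with no point at position $q$, so no point $(v,q)$ is in $\ker R_{\mathcal D}$. As $J_0$ and $V$ are finite, it suffices to show that there are finitely many essential positions. Suppose $q_1,q_2,\dots$ are distinct and essential, witnessed by words $z_1,z_2,\dots$. An embedding of $z_i$ in $Q$ must use $q_i$, so $z_i=u_ix_iv_i$, where $x_i\subseteq\lambda(q_i)$ is a letter and the words $u_i$, $v_i$ embed in $Q_{<q_i}$, $Q_{>q_i}$ respectively. The triples $(u_i,x_i,v_i)$ lie in a product of three wqos, so there are $i<j$ with $u_i\le u_j$, $x_i\subseteq x_j\subseteq\lambda(q_j)$ and $v_i\le v_j$. If $q_i<q_j$, embed $u_i$ in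 $Q_{<q_i}$, place $x_i$ at $q_j$, and embed $v_i\le v_j$ in $Q_{>q_j}$. If $q_j<q_i$, embed $u_i\le u_j$ in $Q_{<q_j}$, place $x_i$ at $q_j$, and embed $v_i$ in $Q_{>q_i}$. In both cases $z_i$ embeds in $Q\setminus\{q_i\}$, a contradiction.
\end{proof}

In Example~\ref{ex:basic}(d) take $V=\{x,y\}$ with $x$ a leaf and $y$ an isolated vertex, and let $\mathcal D$ be the class of types with at most one edge. Then $\mathcal D=\operatorname{type}(\mathcal I)$, where $\mathcal I$ consists of the pairs $(J,w)$ in which at most one letter of $w$ contains $x$. The limit word can be taken on $Q=\mathbb Z$ with $\lambda(0)=\{x,y\}$ and $\lambda(q)=\{y\}$ for $q\ne0$. The only essential position is $0$, and $\ker R_{\mathcal D}=\{a,(x,0)\}$.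

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:compl}(a)}\label{sec:induction}

Call a class $\mathcal D\subseteq\mathcal C$ \emph{tame} if $\varphi_{\mathcal D}(n)=0$ for all large $n$ or $\varphi_{\mathcal D}(n)\sim cn^j$ for some $c>0$, $j\in\mathbb N$. We must show that every hereditary $\mathcal D\subseteq\mathcal C$ is tame. Suppose not. By Lemmas~\ref{lem:type} and~\ref{lem:wqo}(i) there is a minimal hereditary class $\mathcal D$ that is not tame. Finite classes are tame, so $\mathcal D$ is infinite.

\medskip\noindent\emph{Case 1: $\mathcal D$ is not directed.} There are $T_1,T_2\in\mathcal D$ with no common upper bound in $\mathcal D$. Put $\mathcal D_i=\{U\in\mathcal D:T_i\not\le U\}$. Then $\mathcal D=\mathcal D_1\cup\mathcal D_2$, and $\mathcal D_1$, $\mathcal D_2$, $\mathcal D_1\cap\mathcal D_2$ are proper hereditary subclasses of $\mathcal D$, hence tame. We have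
\[
\varphi_{\mathcal D}=\varphi_{\mathcal D_1}+\varphi_{\mathcal D_2}-\varphi_{\mathcal D_1\cap\mathcal D_2}.
\]
If one of $\varphi_{\mathcal D_1},\varphi_{\mathcal D_2}$ is eventually $0$, so is $\varphi_{\mathcal D_1\cap\mathcal D_2}$, and $\varphi_{\mathcal D}$ eventually equals the other one. Otherwise $\varphi_{\mathcal D_i}(n)\sim c_in^{j_i}$, and by symmetry we may assume $j_1\ge j_2$; put $j=j_1$. Then $\varphi_{\mathcal D_1}(n)/n^j$ and $\varphi_{\mathcal D_2}(n)/n^j$ converge. So does $\varphi_{\mathcal D_1\cap\mathcal D_2}(n)/n^j$: the class is tame, and its exponent, if any, is at most $j$ because $\varphi_{\mathcal D_1\cap\mathcal D_2}\le\varphi_{\mathcal D_1}$. Hence $\varphi_{\mathcal D}(n)/n^j$ converges, and the limit is at least $c_1>0$ because $\varphi_{\mathcal D}\ge\varphi_{\mathcal D_1}$. In all cases $\mathcal D$ is tame, a contradiction.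

\medskip\noindent\emph{Case 2: $\mathcal D$ is directed.} By Lemma~\ref{lem:ideal}, $\mathcal D$ is the age of a structure $R_{\mathcal D}$ on a countably infinite set with finite kernel, and its profile $\varphi_{\mathcal D}\le\varphi_R$ is polynomially bounded. So Sections~\ref{sec:blowup} and~\ref{sec:anchor} apply to $R_{\mathcal D}$. Let $F^*$ be the set of Lemma~\ref{lem:kernel}(i) for $R_{\mathcal D}$, let $\mathcal D^+=\{T\in\mathcal D:R_{\mathcal D}|_{F^*}\le T\}$ and $\mathcal D^-=\mathcal D\setminus\mathcal D^+$. By Proposition~\ref{prop:plus}, $\varphi_{\mathcal D^+}(n)\sim cn^j$ for some $c>0$, $j\in\mathbb N$. The class $\mathcal D^-$ is hereditary and omits the type of $R_{\mathcal D}|_{F^*}$, so it is tame by minimality. Then $\varphi_{\mathcal D}=\varphi_{\mathcal D^+}+\varphi_{\mathcal D^-}$ is either eventually equal to $\varphi_{\mathcal D^+}$ or a sum of two functions equivalent to $cn^j$ and $c'n^{j'}$ with $c,c'>0$. Such a sum is equivalent to the term of larger degree if $j\ne j'$, and to $(c+c')n^j$ if $j=j'$. So $\mathcal D$ is tame, a contradiction.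

\medskip
This proves Theorem~\ref{thm:compl}(a). For $\mathcal D=\mathcal C$ we have $\varphi_R(n)\ge1$ for all $n$, so the first alternative is excluded and $\varphi_R(n)\sim cn^k$ with $c>0$. This proves Theorem~\ref{thm:main}.\hfill$\square$

\section{The trichotomy and the case of an empty kernel}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
If $\varphi_R$ takes the value $\infty$, it is eventually $\infty$ by the last of our conventions. Otherwise Sections~\ref{sec:blowup} and~\ref{sec:anchor} apply. If $r=\infty$, the lower bound of Proposition~\ref{prop:plus}, which needs no polynomial bound, gives $\varphi_R(n+\kappa)\ge\psi(n-y_0)$, and Theorem~\ref{thm:count}(i) gives $\varphi_R(n)/n^j\to\infty$ for all $j$. If $r<\infty$, then $\varphi_R$ is polynomially bounded by \eqref{eq:phi-upper}, and Theorem~\ref{thm:main} applies. The three cases exclude each other. A bound $\varphi_R(n)=O(n^j)$ along an infinite sequence of integers $n$ excludes the first two.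
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Let $K=\emptyset$ and $\varphi_R(n)\sim cn^k$. Then $\varphi_R$ is finite-valued, and $X\approx Y$ means that $\hat R|_X\cong\hat R|_Y$. Since $\hat R$ and $R$ have the same age, $\psi=\varphi_R$, and the algebra $\mathcal A$ of Section~\ref{sec:count} is the age algebra of $\hat R$, which is that of $R$. Comparing with Theorem~\ref{thm:count} and its proof, $r=k+1$ and $c=\operatorname{vol}(\Delta)$, where $\Delta$ is the body of Proposition~\ref{prop:monoid}(ii) for the monoid $\Gamma$ of values of $\nu$, and the volume is normalized by the lattice $G_0$.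

\emph{Domain.} If $f,g\in\mathcal A$ are nonzero, the component of highest degree of $fg$ is the product of the components of highest degree of $f$ and $g$, which is nonzero by Proposition~\ref{prop:val}(i).

\emph{Transcendence degree at least $r$.} Choose nonzero homogeneous $f_1,\dots,f_r$ with $\nu(f_1),\dots,\nu(f_r)$ linearly independent; they exist because $\Gamma$ generates a group of rank $r$. By Proposition~\ref{prop:val}(i), distinct monomials in the $f_i$ have distinct values of $\nu$, so by Proposition~\ref{prop:val}(ii) the monomials lying in a given $\mathcal A_n$ are linearly independent. A polynomial relation among the $f_i$ splits into relations among monomials of the same degree, so it is trivial.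

\emph{Transcendence degree at most $r$.} The algebra $\mathcal A$ is generated by its homogeneous elements of positive degree, so a maximal algebraically independent set of such elements is a transcendence basis of the fraction field. It suffices to bound the size $p\geq1$ of a finite algebraically independent family of homogeneous elements of positive degrees, say at most $\tau$. The monomials in them with all exponents at most $n/(p\tau)$ number at least $(n/(p\tau))^p$, are linearly independent, and lie in $\bigoplus_{m\le n}\mathcal A_m$, whose dimension is $\sum_{m\le n}\varphi_R(m)=O(n^r)$. So $p\le r$, and the transcendence degree is $r=k+1$.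

\emph{Proper subclasses.} Let $\mathcal D$ be a proper hereditary subclass of the age, and let $T\notin\mathcal D$ be the type of a finite $Y\subseteq E$. No member of $\mathcal D$ contains a copy of $T$, so Corollary~\ref{cor:count} gives $\varphi_{\mathcal D}(n)\le\varphi_R(n)-\varphi_R(n-|T|)=o(n^k)$.
\end{proof}

The last statement needs the kernel to be empty. Let $R$ be an infinite set with one unary relation holding at a single point. Then $\varphi_R(n)=2$ for $n\ge1$, so $k=0$, while the types avoiding that point form a proper hereditary subclass with $\varphi_{\mathcal D}(n)=1$ for all $n$.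

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, I, \S2.7, and II, \S3.

\bibitem{source}
\emph{Classification of P-oligomorphic groups},
\texttt{https://www.lri.fr/\textasciitilde falque/manuscrit.pdf}.

\end{thebibliography}
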